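# Treespan parameterized by the vertex cover number: no polynomial kernel

## 1. Small $k$: the degree bound already gives a kernel

All graphs are finite and simple. We begin with the definitions and go straight to the case in which a polynomial kernel is easy.

**Definition (tree decomposition).** A tree decomposition of $G=(V,E)$ is a pair $(T,\{X_i\}_{i\in V(T)})$, where $T$ is a tree and each bag $X_i$ is a subset of $V$, such that every vertex lies in some bag, every edge has both endpoints in some bag, and for every $v\in V$ the set $T_v$ of nodes whose bags contain $v$ induces a connected subtree of $T$.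

**Definition (ordered tree decomposition).** It is ordered if $T$ is rooted and each bag introduces at most one new vertex: $|X_r|\le 1$ for the root $r$, and $|X_i\setminus X_p|\le 1$ for every non-root node $i$ with parent $p$.

**Definition (treespan; Fomin, Heggernes and Telle).** The treespan $\mathrm{ts}(G)$ is the minimum, over all ordered tree decompositions, of the maximum over $v\in V$ of the number $|T_v|$ of bags containing $v$.

So we do not measure the size of the bags, as treewidth does; we measure how long each vertex stays alive. In a rooted tree, "above" means "is a proper ancestor of", and two distinct nodes are *comparable* if one is above the other. For an ordered tree decomposition let $\mathrm{top}(v)$ be the node of $T_v$ closest to the root.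

**Lemma 1.** In an ordered tree decomposition, (i) the map $\mathrm{top}$ is injective; (ii) if $uv\in E$, then $\mathrm{top}(u)$ and $\mathrm{top}(v)$ are comparable, and if $\mathrm{top}(u)$ is above $\mathrm{top}(v)$, then $T_u$ contains the tree path from $\mathrm{top}(u)$ to $\mathrm{top}(v)$.

*Proof.* If $\mathrm{top}(v)=i$, then $v\in X_i$ and either $i$ is the root or $v\notin X_p$ for the parent $p$; at most one vertex has this property at $i$. This is (i). For (ii), some bag contains $u$ and $v$; let $x$ be its node. Both tops are ancestors of $x$ or equal to $x$, so they lie on one root path, and they are different by (i). If $\mathrm{top}(u)$ is above $\mathrm{top}(v)$, the path from $\mathrm{top}(u)$ down to $x$ lies in the connected set $T_u$ and passes through $\mathrm{top}(v)$. $\square$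

**Lemma 2.** If $V(G)\ne\emptyset$, then $\mathrm{ts}(G)\ge \Delta(G)/2+1$, where $\Delta$ is the maximum degree.

*Proof.* Take an ordered tree decomposition in which every $|T_v|\le k$, and a vertex $v$. Neighbors $w$ with $\mathrm{top}(w)$ below $\mathrm{top}(v)$ have $\mathrm{top}(w)\in T_v\setminus\{\mathrm{top}(v)\}$ by Lemma 1, and their tops are distinct, so there are at most $k-1$ of them. Among the neighbors whose tops are above $\mathrm{top}(v)$ (if any) let $u$ have the highest top. Then $T_u$ contains the path from $\mathrm{top}(u)$ to $\mathrm{top}(v)$, and this path contains the tops of all these neighbors and $\mathrm{top}(v)$. So again there are at most $k-1$ of them. Hence $\deg v\le 2(k-1)$. $\square$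

Three small examples show how the parameter behaves.

The star $K_{1,m}$ with center $v$, $m\ge1$: Lemma 2 gives $\mathrm{ts}\ge\lceil m/2\rceil+1$. Split the leaves into $a_1,\dots,a_p$ and $b_1,\dots,b_q$ with $p=\lfloor m/2\rfloor$, $q=\lceil m/2\rceil$, and take a path of bags, from the root,
$$\{a_1\},\ \{a_1,a_2\},\ \dots,\ \{a_1,\dots,a_p\},\ \{a_1,\dots,a_p,v\},\ \{v,b_1\},\ \dots,\ \{v,b_q\}.$$
Each bag introduces one vertex; $v$ lies in $q+1$ bags, $a_i$ in $p+2-i$ bags, $b_j$ in one. So $\mathrm{ts}(K_{1,m})=\lceil m/2\rceil+1$, and the degree bound is attained. Remember the picture: half of the neighbors above $v$, half below.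

The complete binary tree of depth $p\ge1$: use the tree itself with bags $X_w=\{w,\text{parent of }w\}$ and $X_r=\{r\}$. Each vertex lies in its own bag and in those of its children, so $\mathrm{ts}\le3$. Compare this with *bandwidth*: $\mathrm{bw}(G)$ is the least $b$ such that the vertices can be placed at distinct integers with adjacent vertices at distance at most $b$. The tree has $2^{p+1}-1$ vertices, and any two are joined by a path of at most $2p$ edges, so the first and last vertex of a layout give $2^{p+1}-2\le 2p\cdot\mathrm{bw}$. Bandwidth is unbounded here while treespan is at most $3$. We show in Lemma 3 that $\mathrm{ts}\le\mathrm{bw}+1$ always. The gap comes from branching, and we will have to fight branching later.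

The problem **Treespan** asks, for a graph $G$ and an integer $k$, whether $\mathrm{ts}(G)\le k$. The parameter is the vertex cover number $\mathrm{vc}(G)$.

**Definition (polynomial kernel, polynomial compression).** A polynomial kernel for Treespan parameterized by $\mathrm{vc}$ is a polynomial-time algorithm mapping every instance $(G,k)$ to an instance $(G',k')$ of Treespan such that $(G,k)$ is a yes-instance if and only if $(G',k')$ is, and $|V(G')|+|E(G')|+k'\le p(\mathrm{vc}(G))$ for a fixed polynomial $p$. The quantity $|V(G')|+|E(G')|+k'$ is the *size* of the output; kernels of other sizes, or for other parameters, are defined in the same way. A polynomial compression into a language $L'$ is the same with the output a string $y$, $|y|\le p(\mathrm{vc}(G))$, and $(G,k)$ a yes-instance if and only if $y\in L'$.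

Instances with $k\le0$ are trivial, since a nonempty graph has treespan at least $1$; we may always replace them by fixed instances, such as $(K_1,1)$ for yes and $(K_2,1)$ for no. Here is the easy case: let $k$ be part of the parameter.

**Proposition 1.** Treespan has a polynomial kernel when parameterized by both $\mathrm{vc}(G)$ and $k$.

*Proof.* **Step 1: remove isolated vertices.** Let $k\ge1$. Deleting a vertex from all bags keeps an ordered tree decomposition, so deletion does not increase $\mathrm{ts}$. Conversely, an isolated vertex $w$ can be put back by a new leaf node under the root with bag $\{w\}$; it introduces only $w$, and $w$ lies in one bag. So deleting isolated vertices gives an equivalent instance with the same $\mathrm{vc}$. If no vertex remains, answer yes.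

**Step 2: use the degree bound.** If $\Delta(G)>2(k-1)$, answer no by Lemma 2. Otherwise let $B$ be a minimum vertex cover. Every edge has an endpoint in $B$, so $|E|\le 2(k-1)\,\mathrm{vc}(G)$. Every vertex outside $B$ has a neighbor, which is in $B$, so $|V|\le(2k-1)\,\mathrm{vc}(G)$. Output $(G,k)$: its size is polynomial in $\mathrm{vc}(G)+k$. $\square$

What changes if $k$ is not part of the parameter?

## 2. Large $k$: multiplicities in binary, and the list of types

If $k\ge|V|$ the answer is yes, since a path of bags in which nothing is ever forgotten puts each vertex in at most $|V|$ bags. So the interesting range is $\mathrm{vc}(G)\ll k<|V|$, where the degree bound allows a cover vertex to have an enormous number of neighbors.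

The natural next attempt uses twins. Let $B$ be a small vertex cover. Vertices outside $B$ with the same neighborhood $S\subseteq B$ (call $S$ their *type*) are interchangeable. So $(G,k)$ is described by $G[B]$, the number $\mu_S$ of vertices of each occurring type, and $k$. The numbers are large, but they can be written in binary. One would then like to show that $\log|V|$ may be assumed polynomial in the parameter, and turn the short description back into a graph. Both things can be done; this is Theorem 4, proved in Section 8. The attempt stops at one exact point: the *list* of types can have up to $2^{|B|}$ entries. In Proposition 1 this could not happen, because $G$ had at most $2(k-1)|B|$ edges.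

Can such a list carry exponentially much information, or does the structure of treespan let us compress it? Treespan is known to be fixed-parameter tractable parameterized by $\mathrm{vc}(G)$, which does not decide this. The question whether a polynomial kernel exists is Open Problem 7 of "Computation of Treespan". The answer below is no, assuming $\mathrm{NP}\not\subseteq\mathrm{coNP/poly}$. Write $\mathrm{nb}(G)=|\{N(v):v\in V(G)\}|$ for the number of distinct open neighborhoods.

**Theorem 1 (reduction).** There is a polynomial-time algorithm that maps a CNF formula $\varphi$ with $n\ge2$ variables and no empty clause to $(G,k)$ such that $\mathrm{vc}(G)\le2n+5$, $\Delta(G)=2(k-1)$, and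
$$\varphi\text{ satisfiable}\Rightarrow\mathrm{bw}(G)\le k-1\ (\text{hence }\mathrm{ts}(G)\le k),\qquad \varphi\text{ unsatisfiable}\Rightarrow\mathrm{ts}(G)>k\ (\text{hence }\mathrm{bw}(G)\ge k).$$

**Theorem 2.** If $\mathrm{NP}\not\subseteq\mathrm{coNP/poly}$, then Treespan parameterized by $\mathrm{vc}$ has no polynomial kernel, and no polynomial compression into any language.

**Theorem 3.**
(a) Theorem 2 holds for deciding $g(G)\le k$ for every graph invariant $g$ with $\mathrm{ts}\le g\le\mathrm{bw}+1$ (in particular Bandwidth), even if $k=\Delta(G)/2+1$, the trivial lower bound on $\mathrm{ts}(G)$.
(b) Under ETH there is no $2^{o(\mathrm{vc}(G))}\cdot|V(G)|^{O(1)}$-time algorithm for Treespan.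
(c) For $D\ge5$ and $\varepsilon>0$: Treespan on $D$-degenerate graphs has no kernel of size $O(\mathrm{vc}^{D-2-\varepsilon})$ unless $\mathrm{NP}\subseteq\mathrm{coNP/poly}$.

**Theorem 4.** Treespan has a kernel of size polynomial in $\mathrm{vc}(G)+\mathrm{nb}(G)$. Hence there is a kernel of size $2^{O(\mathrm{vc})}$ in general, and one of size $\mathrm{vc}^{O(d)}$ on $d$-degenerate graphs for each fixed $d\ge1$.

The exponent in the last statement must grow with $d$, by Theorem 3(c), unless $\mathrm{NP}\subseteq\mathrm{coNP/poly}$. The point of Theorem 1 is that $\mathrm{vc}(G)$ depends only on the number of *variables*, however many clauses there are.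

## 3. Treespan as a problem about rooted trees on $V(G)$

Bags are clumsy for a lower bound. We replace them by a rooted tree whose nodes are the vertices of $G$.

**Definition ($k$-feasible tree).** Let $F$ be a rooted tree with vertex set $V(G)$ in which adjacent vertices of $G$ are comparable. Let $K_F(v)$ be the set consisting of $v$ and all vertices on the tree paths from $v$ to those neighbors of $v$ that are descendants of $v$. Call $F$ *$k$-feasible* if adjacent vertices are comparable and $|K_F(v)|\le k$ for all $v$.

For the star with $F$ the path $a_1,\dots,a_p,v,b_1,\dots,b_q$ we get $K_F(a_i)=\{a_i,\dots,a_p,v\}$ and $K_F(v)=\{v,b_1,\dots,b_q\}$, as in Section 1.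

**Lemma 3.** For $V(G)\ne\emptyset$: $\mathrm{ts}(G)\le k$ if and only if $G$ has a $k$-feasible tree. Also $\mathrm{ts}(G)\le\mathrm{bw}(G)+1$.

*Proof.* **From a tree to bags.** Let $F$ be $k$-feasible. Use $F$ itself with bags $X_w=\{v:w\in K_F(v)\}$. The nodes whose bags contain $v$ form the connected set $K_F(v)\ni v$, of size at most $k$. For an edge $vw$ with $v$ above $w$, both endpoints lie in $X_w$. If $v\in X_w$ and $v\ne w$, then $w$ lies below $v$ on a path starting at $v$, so the parent $p$ of $w$ is on that path too, and $v\in X_p$; hence $X_w\setminus X_p\subseteq\{w\}$. Finally $X_r=\{r\}$ at the root, because $K_F(v)$ contains only $v$ and descendants of $v$.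

**From bags to a tree.** Take an ordered tree decomposition with all $|T_v|\le k$. Define the parent of $v$ to be the vertex whose top is the nearest proper ancestor of $\mathrm{top}(v)$ that is a top. By Lemma 1(i) this is well defined, and $u$ is above $v$ if and only if $\mathrm{top}(u)$ is above $\mathrm{top}(v)$. By Lemma 1(ii) adjacent vertices are comparable. If there are several roots, make all but one of them children of the remaining one. Adjacent vertices already lay in the same component, so no path between adjacent vertices changes, and no $K_F(v)$ changes. If $w$ is a neighbor of $v$ below $v$, the tops of the vertices on the path from $v$ to $w$ lie on the path from $\mathrm{top}(v)$ to $\mathrm{top}(w)$, which lies in $T_v$ by Lemma 1(ii). So $\mathrm{top}$ maps $K_F(v)$ injectively into $T_v$, and $|K_F(v)|\le k$.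

**Layouts.** For a layout of bandwidth $b$ let $F$ be the path in layout order. Then $K_F(v)$ runs from $v$ to its last later neighbor, so $|K_F(v)|\le b+1$. $\square$

Fix a $k$-feasible $F$. Write $u\prec v$ if $u$ is a proper ancestor of $v$ in $F$. Let $\mathrm{Up}(v)$ and $\mathrm{Dn}(v)$ be the sets of neighbors of $v$ above and below $v$. "The $j$ vertices immediately above $v$" are the first $j$ proper ancestors of $v$, counted from $v$. By definition,
$$u\prec v,\ uv\in E\ \Longrightarrow\ K_F(u)\text{ contains the path from }u\text{ to }v. \tag{1}$$

The degree bound in this language is Lemma 2 again. What we need now is what happens when it is tight: then the surroundings of the vertex are completely rigid.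

**Lemma 4.** $|\mathrm{Up}(v)|\le k-1$ and $|\mathrm{Dn}(v)|\le k-1$. If $\deg v=2(k-1)$, then
$$\text{there are at least }k-1\text{ vertices above }v,\text{ and the }k-1\text{ immediately above }v\text{ are exactly }\mathrm{Up}(v); \tag{2}$$
$$K_F(v)=\{v\}\cup\mathrm{Dn}(v)\quad\text{and}\quad|\mathrm{Dn}(v)|=k-1. \tag{3}$$

*Proof.* $\{v\}\cup\mathrm{Dn}(v)\subseteq K_F(v)$ gives the second bound. For the first, if $\mathrm{Up}(v)\ne\emptyset$, let $u$ be its topmost vertex; the path from $u$ to $v$ lies in $K_F(u)$ by (1) and contains $\mathrm{Up}(v)\cup\{v\}$. If $\deg v=2(k-1)$, both bounds are equalities. Then the path from $u$ to $v$ has at most $k$ vertices and contains the $k$-element set $\mathrm{Up}(v)\cup\{v\}$, so it equals that set, which is (2). (If $k=1$, (2) says nothing.) In the same way $K_F(v)$ has at most $k$ elements and contains the $k$-element set $\{v\}\cup\mathrm{Dn}(v)$. $\square$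

We call vertices of degree $2(k-1)$ *tight*.

## 4. Satisfiability as a count of hyperedges that meet a set of literals

We want a graph with a small vertex cover and a huge independent remainder. A hypergraph on $2n$ literals with arbitrarily many hyperedges, drawn as its incidence graph, is such a thing. Section 5.1 will show that a layout can test a statement of this kind: "some $n$ of the $2n$ literals are met by at most $H$ hyperedges." So we first express satisfiability that way.

Let $X$ be the chosen set and $Y$ its complement, to be read as the set of true literals. Few hyperedges meet $X$ means *many* hyperedges lie inside $Y$. The direct attempt takes, for each clause $C=(l_1\vee\dots\vee l_s)$, the hyperedge $\{\neg l_1,\dots,\neg l_s\}$. It lies inside $Y$ exactly when $C$ is violated, so a good assignment makes the count small, and our test rewards a large count. The inequality points the wrong way. The repair is to write "$C$ is satisfied" as a disjoint union of conjunctions, according to the *first* true literal of $C$; then the number of conjunctions inside $Y$ is $1$ if $C$ is satisfied and $0$ otherwise. It remains to force $Y$ to be consistent, which heavy pairs will do.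

Let $\varphi$ be a CNF with $n\ge2$ variables and no empty clause. Delete repeated literals within clauses, and delete tautological clauses (those containing some $l$ and $\neg l$); keep all $n$ variables. Let there be $m$ clauses, $C=(l_1\vee\dots\vee l_{s_C})$, let $L$ be the set of $2n$ literals, and let $M=1+\sum_Cs_C$. The multi-hypergraph $\mathcal H$ on $L$ has the hyperedges

* $T_{C,j}=\{\neg l_1,\dots,\neg l_{j-1},l_j\}$ for each clause $C$ and $1\le j\le s_C$;
* $M$ copies of each pair $\{l,l'\}$ of literals of two different variables.

There are $4\binom n2=2n(n-1)$ such pairs. Put
$$N=|\mathcal H|=2n(n-1)M+M-1,\qquad P=M\tbinom n2+m,\qquad H=N-P .$$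
Then $H=\frac32n(n-1)M+\sum_Cs_C-m\ge0$, because $s_C\ge1$; and $P\ge1$. All hyperedges are nonempty and have at most $n$ elements.

**Lemma 5.** $\varphi$ is satisfiable if and only if there is $X\subseteq L$ with $|X|=n$ such that at most $H$ hyperedges of $\mathcal H$ (with multiplicity) meet $X$.

*Proof.* Put $Y=L\setminus X$, so $|Y|=n$, and let $f(Y)$ be the number of hyperedges contained in $Y$. The condition is $N-f(Y)\le H$, that is, $f(Y)\ge P$. Let $q$ be the number of variables with both literals in $Y$. Of the $\binom n2$ pairs inside $Y$, exactly $q$ are of the form $\{x,\neg x\}$, so $Y$ contains $\binom n2-q$ pairs from different variables.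

If $q\ge1$, then $f(Y)\le M\bigl(\binom n2-1\bigr)+(M-1)=M\binom n2-1<P$, since there are only $M-1$ sets $T_{C,j}$. If $q=0$, then $Y$ contains exactly one literal of each variable, so it is the set of true literals of an assignment. Then $T_{C,j}\subseteq Y$ if and only if $l_j$ is the first true literal of $C$, so $f(Y)=M\binom n2+\#\{\text{satisfied clauses}\}$. This is at least $P$ if and only if all $m$ clauses are satisfied. Every assignment arises from such a $Y$. $\square$

Example: $\varphi=(x\vee y)$, $n=2$, $m=1$, $M=3$. The hyperedges are $\{x\}$, $\{\neg x,y\}$ and three copies of each of the pairs $\{x,y\},\{x,\neg y\},\{\neg x,y\},\{\neg x,\neg y\}$. So $N=14$, $P=4$, $H=10$. For $Y=\{x,y\}$, $\{x,\neg y\}$, $\{\neg x,y\}$ we count $f(Y)=4$; for $\{\neg x,\neg y\}$ we get $3$; for $\{x,\neg x\}$ we get $1$ and for $\{y,\neg y\}$ we get $0$. Exactly the three satisfying assignments reach $P$.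

## 5. Two shelves, a barrier, and the graph $G$

### 5.1 What a layout between pinned hubs can test

Suppose that in a layout of bandwidth $k-1$ three vertices $v_0,v_1,v_2$ sit at $-(k-1),0,k-1$. Between them are two shelves with $k-2$ places each: position $i-(k-1)$ is place $i$ of the first shelf, and position $j$ is place $j$ of the second, $1\le i,j\le k-2$. An edge from place $i$ to place $j$ has length $j-i+(k-1)$, so
$$\text{it is allowed if and only if } j\le i. \tag{4}$$
Put the literals on the first shelf and the hyperedges on the second. A literal at a small place $i$ forces every hyperedge containing it into places $\le i$. So if $n$ literals are forced into early places, only few hyperedges can meet these $n$ literals.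

How can we force $n$ literals, without prescribing which ones, into early places? We fill the first shelf with two kinds of dummies, $Q_0$ and $Q_1$, and keep $Q_1$ *out* of the early places; if there are too few others, literals have to move in. A vertex $b^*$ on the second shelf adjacent to all of $Q_1$ does this by (4), provided $b^*$ is at a place $\ge d$; and $b^*$ is pushed there by $d$ neighbors on a third shelf.

There is a quantitative point. If the first $d$ positions of the first shelf, counting that of $v_0$, must be filled by $v_0$, by $h=|Q_0|$ dummies and by literals, then forcing $n$ literals needs $d=h+n+1$. The hyperedges meeting them are then only confined to the $d-1=h+n$ places before $d$. With $h=H$ we would conclude only "at most $H+n$", and Lemma 5 needs "at most $H$". We use $n+1$ copies of each hyperedge and $h=(n+1)H$: from $(n+1)\eta\le(n+1)H+n$ it follows that $\eta\le H$.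

Finally, treespan allows branching trees, and no vertex is pinned in advance. Here tight vertices help: the hubs $v_0,\dots,v_3$ will have degree exactly $2(k-1)$, and Lemma 4 will force all shelves onto one root path.

### 5.2 The construction

Let
$$c=n+1,\quad h=cH,\quad d=h+n+1,\quad k=cN+2n+3 .$$
The vertices are *hubs* $v_0,v_1,v_2,v_3$ and disjoint *blocks* $W_0,\dots,W_4$ with $|W_0|=|W_4|=k-1$ and $|W_1|=|W_2|=|W_3|=k-2=cN+2n+1$:

* $W_1=L\cup Q_0\cup Q_1$ with $|Q_0|=h$ and $|Q_1|=cN+1-cH=cP+1$;
* $W_2=S\cup\{b^*\}\cup R$, where $S$ consists of $c$ copies of each hyperedge of $\mathcal H$ (so $|S|=cN$) and $|R|=2n$;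
* $W_3=D_1\cup D_2$ with $|D_1|=d$ and $|D_2|=k-2-d=c(N-H)+n\ge0$.

The edges are: $v_iv_{i+1}$ for $i=0,1,2$; $v_i$ to all of $W_i\cup W_{i+1}$ for $i=0,\dots,3$; each $e\in S$ to the literals in its hyperedge; $b^*$ to all of $Q_1\cup D_1$.

The sizes add up: $2n+h+(cN+1-h)=k-2$ and $cN+1+2n=k-2$. In the example of Section 4, $c=3$, $h=30$, $d=33$, $k=49$; the shelves have $47=4+30+13=42+1+4=33+14$ places.

**Vertex cover.** Every edge has an endpoint in $\{v_0,v_1,v_2,v_3,b^*\}\cup L$, so $\mathrm{vc}(G)\le2n+5$.

**Degrees.** $v_0$ and $v_3$ have degree $(k-1)+(k-2)+1=2(k-1)$, and $v_1,v_2$ have degree $2(k-2)+2=2(k-1)$. A literal has degree at most $cN+2$, and $\deg b^*=|Q_1|+d+2=cN+n+4$; both are at most $2k-2=2cN+4n+4$. A vertex of $S$ has degree at most $n+2$, and all remaining vertices have degree at most $3\le n+2\le 2k-2$. So $\Delta(G)=2(k-1)$, and all four hubs are tight.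

**Common blocks.** For $i=0,1,2$,
$$N(v_i)\cap N(v_{i+1})=W_{i+1}, \tag{5}$$
since the hub neighbors of $v_i$ have indices $i\pm1$, those of $v_{i+1}$ have indices $i,i+2$, and the blocks are disjoint. The construction takes polynomial time.

The number of types here can be exponential in $n$: for the $2^n$ clauses that contain every variable, with a fixed order of the variables, the sets $T_{C,n}=\{\neg l_1,\dots,\neg l_{n-1},l_n\}$ are pairwise distinct. This is the situation in which the attempt of Section 2 stopped.

### 5.3 Satisfiable implies $\mathrm{bw}(G)\le k-1$

**Step 1: place hubs and blocks.** Take $X$ from Lemma 5 and $Y=L\setminus X$. Use the positions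

* $W_0$: $-(2k-2),\dots,-k$; then $v_0$: $-(k-1)$;
* $W_1$: $-(k-2),\dots,-1$; then $v_1$: $0$;
* $W_2$: $1,\dots,k-2$; then $v_2$: $k-1$;
* $W_3$: $k,\dots,2k-3$; then $v_3$: $2k-2$;
* $W_4$: $2k-1,\dots,3k-3$.

Every edge at a hub has length at most $k-1$: consecutive hubs differ by exactly $k-1$; each of $W_1,W_2,W_3$ lies strictly between its two hubs; and the farthest vertices of $W_0$ and $W_4$ are at distance $k-1$ from $v_0$ and $v_3$. We now order each shelf, with places $i$ and $j$ as in (4).

**Step 2: the first shelf.** $Q_0$ at $i=1,\dots,h$; $X$ at $i=h+1,\dots,h+n$; $Q_1$ at $i=h+n+1,\dots,k-2-n$, which is $k-2-2n-h=|Q_1|$ places; $Y$ at $i=k-1-n,\dots,k-2$.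

**Step 3: the second shelf.** Let $h'$ be the number of vertices of $S$ whose hyperedge meets $X$; by the choice of $X$, $h'\le cH=h$. Put them at $j=1,\dots,h'$. Put $b^*$ at $j=d$. Put the other $cN-h'$ vertices of $S$ into $\{h'+1,\dots,k-1-n\}\setminus\{d\}$. This is possible: $h'\le h<d=cH+n+1\le cN+n+2=k-1-n\le k-2$, so the set has $k-1-n-h'-1=cN+n+1-h'\ge cN-h'$ elements. Put $R$ into the remaining $k-2-cN-1=2n$ places.

**Step 4: the third shelf.** $D_1$ at $k,\dots,k-1+d$, then $D_2$.

**Step 5: check the other edges.** A vertex of $S$ that meets $X$ has $j\le h'\le h$, and all literals have $i\ge h+1$. A vertex of $S$ that does not meet $X$ has $j\le k-1-n$, and its literals all lie in $Y$, where $i\ge k-1-n$. For $b^*$ and $Q_1$: $j=d=h+n+1\le i$. So (4) holds for all edges between the first two shelves. The neighbors of $b^*$ in $D_1$ come after $b^*$, and the last one is at $k-1+d$, at distance $k-1$. Hence $\mathrm{bw}(G)\le k-1$, and $\mathrm{ts}(G)\le k$ by Lemma 3.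

### 5.4 Tight hubs force the shelves onto one path

Now let $\mathrm{ts}(G)\le k$, and let $F$ be a $k$-feasible tree (Lemma 3). All hubs are tight, so (2) and (3) hold for them. First we see what lies directly above the lower of two consecutive hubs.

**Lemma 6.** If $u,v$ are consecutive hubs with common block $W=N(u)\cap N(v)$ and $u\prec v$, then $\mathrm{Up}(v)=W\cup\{u\}$.

*Proof.* By (2), the $k-1$ vertices immediately above $v$ are exactly $\mathrm{Up}(v)$, and $u\in\mathrm{Up}(v)$. Let $x\ne u$ be one of them; so $x\in N(v)$. If $x$ lies between $u$ and $v$, then $x\in K_F(u)$ by (1), so $x\in N(u)$ by (3). If $x$ lies above $u$, then, since $u$ lies between $x$ and $v$ and $x$ is among the first $k-1$ proper ancestors of $v$, it is among the first $k-2$ proper ancestors of $u$, so $x\in N(u)$ by (2). In both cases $x\in W$. There are $k-2=|W|$ such $x$, so they are all of $W$. $\square$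

Next we exclude branching: the hubs could a priori form a "V" or an inverted "V".

**Lemma 7.** $v_0\prec v_1\prec v_2\prec v_3$ or $v_3\prec v_2\prec v_1\prec v_0$.

*Proof.* Consecutive hubs are adjacent, hence comparable. Let $i\in\{1,2\}$.

**Both neighboring hubs above.** If $v_{i-1},v_{i+1}\prec v_i$, then Lemma 6 for $v_{i-1}\prec v_i$ gives $\mathrm{Up}(v_i)=W_i\cup\{v_{i-1}\}$. But $v_{i+1}\in\mathrm{Up}(v_i)$, a contradiction.

**Both neighboring hubs below.** Let $v_i\prec v_{i-1}$ and $v_i\prec v_{i+1}$. By Lemma 6 and (2), the $k-1$ vertices immediately above $v_{i-1}$ are $W_i\cup\{v_i\}$, and those immediately above $v_{i+1}$ are $W_{i+1}\cup\{v_i\}$. If $W_i\subseteq\mathrm{Dn}(v_i)$, then $\mathrm{Dn}(v_i)\supseteq W_i\cup\{v_{i-1},v_{i+1}\}$ has at least $k$ elements, contradicting (3). The vertices of $W_i$ are neighbors of $v_i$ and hence comparable to it, so some vertex of $W_i$ is above $v_i$. Since $W_i\cup\{v_i\}$ is a set of consecutive vertices on a root path, the parent of $v_i$ belongs to it, so the parent is in $W_i$. The same argument with $i+1$ puts the parent of $v_i$ in $W_{i+1}$. But $W_i\cap W_{i+1}=\emptyset$, a contradiction.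

So at each of $v_1,v_2$ exactly one neighboring hub is above and the other is below. If $v_0\prec v_1$, then $v_1\prec v_2$, and then $v_2\prec v_3$; otherwise $v_1\prec v_0$, so $v_2\prec v_1$, and then $v_3\prec v_2$. $\square$

Now we read off a linear picture, the same for both directions.

**Lemma 8.** There is an injective map $\mathrm{pos}$ from $W_1\cup W_2\cup W_3\cup\{v_0,\dots,v_3\}$ to $\mathbb Z$ that maps $W_1\cup\{v_0\}$ onto $\{-(k-1),\dots,-1\}$, $v_1$ to $0$, $W_2$ onto $\{1,\dots,k-2\}$, $v_2$ to $k-1$, and $W_3\cup\{v_3\}$ onto $\{k,\dots,2k-2\}$, such that adjacent vertices have positions differing by at most $k-1$.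

*Proof.* **Case $v_0\prec v_1\prec v_2\prec v_3$.** By Lemma 6, $\mathrm{Up}(v_1)=W_1\cup\{v_0\}$, $\mathrm{Up}(v_2)=W_2\cup\{v_1\}$, $\mathrm{Up}(v_3)=W_3\cup\{v_2\}$. The remaining neighbors are below: $\mathrm{Dn}(v_1)=W_2\cup\{v_2\}$ and $\mathrm{Dn}(v_2)=W_3\cup\{v_3\}$. By (2), the vertices immediately above $v_3$ are $W_3\cup\{v_2\}$, and $v_2$ is the highest since $W_3\subseteq\mathrm{Dn}(v_2)$. Those immediately above $v_2$ are $W_2\cup\{v_1\}$, and $v_1$ is the highest since $W_2\subseteq\mathrm{Dn}(v_1)$. Those immediately above $v_1$ are $W_1\cup\{v_0\}$. So all these vertices are consecutive on one root path. Number them downwards with $v_1$ at $0$.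

**Case $v_3\prec v_2\prec v_1\prec v_0$.** By Lemma 6, $\mathrm{Up}(v_0)=W_1\cup\{v_1\}$, $\mathrm{Up}(v_1)=W_2\cup\{v_2\}$, $\mathrm{Up}(v_2)=W_3\cup\{v_3\}$, hence $\mathrm{Dn}(v_1)=W_1\cup\{v_0\}$ and $\mathrm{Dn}(v_2)=W_2\cup\{v_1\}$. As before, going upward from $v_0$ we meet consecutively $v_0$; $W_1$; $v_1$ (the highest in its set, since $W_1\subseteq\mathrm{Dn}(v_1)$); $W_2$; $v_2$ (since $W_2\subseteq\mathrm{Dn}(v_2)$); and $W_3\cup\{v_3\}$ in some order. Number them upwards with $v_1$ at $0$; then $v_0$ is at $-(k-1)$.

**Edge lengths.** In both cases, if $x\prec y$ are adjacent, $K_F(x)$ contains the path from $x$ to $y$ by (1). This path has $|\mathrm{pos}(x)-\mathrm{pos}(y)|+1$ vertices, and $|K_F(x)|\le k$. $\square$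

### 5.5 The count, and the end of the proof of Theorem 1

Take $\mathrm{pos}$ from Lemma 8.

**Step 1: the barrier.** The $d$ neighbors of $b^*$ in $D_1\subseteq W_3$ have distinct positions $\ge k$, so one has position at least $k-1+d$. Hence $\mathrm{pos}(b^*)\ge d$. Each $a\in Q_1$ is adjacent to $b^*$, so $\mathrm{pos}(a)\ge d-(k-1)$.

**Step 2: $n$ literals are early.** The $d$ positions $-(k-1),\dots,d-k$ are all negative, since $d\le k-2$, so they are occupied by vertices of $W_1\cup\{v_0\}$; and by Step 1 not by $Q_1$. At most $1+h$ of them are occupied by $v_0$ and $Q_0$. So at least $d-1-h=n$ are occupied by literals. Let $X$ consist of $n$ literals with positions $\le d-k$.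

**Step 3: few hyperedges meet $X$.** If $e\in S$ is adjacent to some $x\in X$, then $1\le\mathrm{pos}(e)\le\mathrm{pos}(x)+k-1\le d-1$. So at most $d-1=cH+n$ vertices of $S$ are adjacent to $X$. If $\eta$ hyperedges of $\mathcal H$ meet $X$, each contributes $c=n+1$ copies, so $(n+1)\eta\le(n+1)H+n$, and $\eta\le H$ since $\eta$ is an integer. By Lemma 5, $\varphi$ is satisfiable.

So an unsatisfiable $\varphi$ gives $\mathrm{ts}(G)>k$, and then $\mathrm{bw}(G)\ge\mathrm{ts}(G)-1\ge k$. With Sections 5.2 and 5.3 this proves Theorem 1. $\blacksquare$

## 6. Many formulas in one graph: proof of Theorem 2

We use the following theorem of Fortnow and Santhanam (*Infeasibility of instance compression and succinct PCPs for NP*, J. Comput. System Sci. 77 (2011)): if, for some language $L'$, there is a polynomial-time algorithm that maps every list $\varphi_1,\dots,\varphi_t$ of CNF formulas, each of encoding length at most $s$, to a string $y$ with $|y|\le\mathrm{poly}(s)$ and $y\in L'$ if and only if some $\varphi_i$ is satisfiable, then $\mathrm{NP}\subseteq\mathrm{coNP/poly}$. Note that the output length must not depend on $t$.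

**Step 1: a kernel is a compression.** Suppose Treespan has a polynomial compression with respect to $\mathrm{vc}$ into a language $L'$, of size $p(\mathrm{vc}(G))$ with $p$ a nondecreasing polynomial. A polynomial kernel is a special case: outputs with $k'\le0$ are replaced by fixed instances, and a graph with $|V'|+|E'|+k'\le p$ is encoded in $O(p\log p)$ bits.

**Step 2: join the formulas into one with few variables.** Let $\varphi_1,\dots,\varphi_t$ have length at most $s$; we may assume $s\ge2$. Delete duplicates, so that $t\le2^{s+1}$, since there are fewer than $2^{s+1}$ strings of length at most $s$. Repeat one formula until $t=2^r$ with $1\le r\le s+1$; this at most doubles the list. Re-index the formulas by $0,\dots,2^r-1$, and name the variables of every formula among $x_1,\dots,x_s$. Take new variables $y_1,\dots,y_r$, and let $\delta_i$ be the clause over $y_1,\dots,y_r$ that is falsified exactly by the binary representation of $i$. Let $\Phi$ consist of all clauses $C\vee\delta_i$ with $C$ a clause of $\varphi_i$. If $y$ is the binary representation of $i$, then all clauses with index different from $i$ are satisfied by their $\delta$, and those with index $i$ reduce to $\varphi_i$. So $\Phi$ is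 satisfiable if and only if some $\varphi_i$ is. It has no empty clause because $r\ge1$, it has $n=s+r\le2s+1$ variables, and it is computable in polynomial time.

**Step 3: apply Theorem 1 and the compression.** The graph obtained from $\Phi$ has $\mathrm{vc}(G)\le2n+5\le4s+7$, so the output of the compression has length at most $p(4s+7)$, and it is in $L'$ if and only if some $\varphi_i$ is satisfiable. By the cited theorem $\mathrm{NP}\subseteq\mathrm{coNP/poly}$. $\blacksquare$

The exponentially many clauses of $\Phi$ become exponentially many hyperedge vertices, and they do not enter the vertex cover.

## 7. Intermediate invariants, running time, degenerate graphs: proof of Theorem 3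

**Part (a).** If $\mathrm{ts}\le g\le\mathrm{bw}+1$, Theorem 1 gives: $\varphi$ satisfiable implies $g(G)\le\mathrm{bw}(G)+1\le k$, and $\varphi$ unsatisfiable implies $g(G)\ge\mathrm{ts}(G)>k$. So Section 6 applies verbatim with $g$ in place of $\mathrm{ts}$; the target language is arbitrary, so nothing about $g$ needs to be computable. Bandwidth is the case $g=\mathrm{bw}+1$. The instances satisfy $k=\Delta(G)/2+1$, which is a lower bound on $\mathrm{ts}(G)$ by Lemma 2.

**Part (b).** A 3-CNF formula with $n$ variables has $O(n^3)$ distinct clauses (discard repetitions; a formula with an empty clause is unsatisfiable). So $G$ has size polynomial in $n$, and $\mathrm{vc}(G)\le2n+5$. A $2^{o(\mathrm{vc}(G))}|V(G)|^{O(1)}$ algorithm would solve 3-SAT in time $2^{o(n)}$, against ETH.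

**Part (c).** A graph is *$D$-degenerate* if every nonempty subgraph has a vertex of degree at most $D$; equivalently, the vertices can be removed one by one, each having at most $D$ remaining neighbors when it is removed. We use the theorem of Dell and van Melkebeek (J. ACM 61 (2014)): for $d\ge3$ and $\varepsilon>0$ there is no polynomial-time many-one reduction from $d$-SAT on $n$ variables to any language with output length $O(n^{d-\varepsilon})$ bits, unless $\mathrm{NP}\subseteq\mathrm{coNP/poly}$.

Let $d=D-2\ge3$ (in this part $d$ is not the number of Section 5), and apply Theorem 1 to a $d$-CNF. All hyperedges have at most $d$ elements. The vertices outside the cover $\{v_0,\dots,v_3,b^*\}\cup L$ form an independent set; those in $S$ have degree at most $d+2$ and the others at most $3$. Remove them first. In the graph induced by the cover, a literal is adjacent only to $v_0,v_1$ and $b^*$ only to $v_1,v_2$; remove these next. The hubs form a path. So $G$ is $(d+2)$-degenerate, that is, $D$-degenerate.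

Suppose there is a kernel of size $O(\mathrm{vc}^{D-2-\varepsilon})$; we may assume $\varepsilon<d$. Since $\mathrm{vc}(G)\le2n+5$, its output has $O(n^{d-\varepsilon}\log n)=O(n^{d-\varepsilon/2})$ bits. Together with Theorem 1 this is a reduction from $d$-SAT excluded by the cited theorem. $\blacksquare$

## 8. Few distinct neighborhoods: proof of Theorem 4

We return to the attempt of Section 2 and carry it out with the number of types in the parameter. Three things are needed: a normal form for $k$-feasible trees with a short description, an algorithm for the case of huge $n$, and a way back to a Treespan instance. The last one is Theorem 1, used as a tool. In this section $n=|V(G)|$.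

### 8.1 Preprocessing

If $k\le0$ the instance is trivial. If $k\ge1$, delete isolated vertices as in Proposition 1, Step 1; this does not change $\mathrm{vc}$ and does not increase $\mathrm{nb}$. If no vertex remains, or if $k\ge n$, answer yes. So $1\le k<n$. Let $B$ be the set of endpoints of a maximal matching. It is a vertex cover, it is nonempty, and $t=|B|\le2\,\mathrm{vc}(G)$. Let $I=V\setminus B$, which is independent. The type of $w\in I$ is $N(w)\subseteq B$, which is nonempty. Let $\tau\le\mathrm{nb}(G)$ be the number of types occurring, and $\mu_S$ the number of vertices of type $S$. Let $F$ be $k$-feasible; we write $K$ for $K_F$.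

### 8.2 A tree with few key vertices and few runs

**Step 1: hang the irrelevant vertices as leaves.** Let $Z$ be the set of vertices having a vertex of $B$ in their subtree (themselves included). $Z$ is closed under ancestors and contains $B$; in particular it contains the root. A vertex $w\notin Z$ is in $I$, and its neighbors, being in $B$, comparable to $w$ and not below $w$, are all ancestors of $w$. Remove all vertices outside $Z$, and re-attach each as a leaf child of its lowest neighbor.

Adjacent vertices stay comparable: inside $Z$ nothing changes, and the neighbors of $w\notin Z$ form a chain whose lowest element is now the parent of $w$. For $v\in I\cap Z$ all neighbors lie in $B\subseteq Z$, so $K(v)$ is unchanged. For $w\notin Z$ we get $K(w)=\{w\}$. For $v\in B$ the new $K(v)$ is contained in the old one: if $w\notin Z$ is a neighbor of $v$ with lowest neighbor $p$, the old path from $v$ to $w$ passed through $p$, so it contained the path from $v$ to $p$ and $w$, which is the new path. So the tree is still $k$-feasible.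

**Step 2: keys and segments.** Consider the tree induced on $Z$. Its leaves are in $B$, since a vertex of $Z$ without children in $Z$ must itself be in $B$. So it has at most $t$ leaves and at most $t-1$ vertices with two or more children in $Z$. These branching vertices, the root, and the vertices of $B$ are the *keys*; there are at most $2t$ of them. Every other vertex of $Z$ has exactly one child in $Z$. Hence the other vertices form at most $2t-1$ *segments*: for each non-root key $q$, the (possibly empty) path $w_1,\dots,w_\ell$, top to bottom, strictly between the nearest key above $q$ and $q$. All $w_i$ are in $I$. No re-attached leaf hangs on a segment vertex, because leaves hang on vertices of $B$. Consequently each vertex outside a segment is above all of it, below all of it, or incomparable to all of it.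

**Step 3: which permutations of a segment are harmless.** For each type $S$ occurring in the segment let $a_S$ and $b_S$ be the first and last index at which it occurs. We claim: *if we permute the vertices of the segment so that each vertex of type $S$ gets an index in $[a_S,b_S]$, the tree stays $k$-feasible.* The vertices of the segment are pairwise nonadjacent, and by the last remark of Step 2 their comparabilities with other vertices do not change. For the sizes we check all kinds of vertices.

* $z\in I\cap Z$ outside the segment: every path in $K(z)$ goes from $z$ to a vertex of $B$, both outside the segment, so it contains all or none of the segment. Thus $|K(z)|$ is unchanged.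
* $w$ of type $S$ in the segment, now at index $p\ge a_S$: if no vertex of $S$ is below the segment, $K(w)=\{w\}$. Otherwise $K(w)$ consists of the vertices at indices $p,\dots,\ell$ and the union of the paths from $q$ to the elements of $S$ below the segment, so $|K(w)|=(\ell-p+1)+\kappa_S$ with $\kappa_S$ depending only on $S$. The vertex originally at index $a_S$ had $|K|=(\ell-a_S+1)+\kappa_S\le k$, and $p\ge a_S$.
* $v\in B$ not above the segment: $K(v)$ contains only $v$ and descendants of $v$, so it does not meet the segment, and it is unchanged.
* $v\in B$ above the segment: the part of $K(v)$ outside the segment is unchanged. If $v$ has a neighbor below the segment, the part inside is the whole segment, before and after. Otherwise it was the prefix of length $\max\{b_S:v\in S\}$, over the types $S$ in the segment (empty if there is no such $S$), and now it is a prefix of at most this length.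
* Leaves outside $Z$ keep $|K|=1$.

**Step 4: sort.** Cut the segment before each $a_S$ and after each $b_S$. This gives at most $2\tau+1$ intervals, and each $[a_S,b_S]$ is a union of intervals. Sort each interval by type. A vertex of type $S$ stays in its interval, which lies inside $[a_S,b_S]$, so Step 3 applies. Each interval is now a concatenation of at most $\tau$ *runs*, a run being a block of consecutive vertices of the same type. Do this for every segment. We have shown:

**Lemma 9.** If $\mathrm{ts}(G)\le k$, there is a $k$-feasible tree of the shape described in Steps 1 and 2 in which each segment is a concatenation of at most $(2\tau+1)\tau\le3\tau^2$ runs.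

### 8.3 Patterns and integer programs

The purpose of this step is to separate the finite shape of such a tree from the numbers in it.

**Definition (pattern).** A pattern consists of

* a rooted tree on a key set, namely $B$ plus at most $t$ further keys labeled by types;
* for each non-root key, a sequence of at most $3\tau^2$ types (the runs directly above it, below the next key above it);
* a set $\mathcal L$ of types that are chains in the key tree (the types of the leaves outside $Z$; such a leaf is attached below the lowest element of its type).

It is required that edges of $G[B]$ join comparable keys, that every element of the type of a further key is comparable to that key, and that every element of the type of a run above $q$ is equal or comparable to $q$.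

The requirements say exactly that adjacent vertices are comparable in the trees described. There are at most $(2t)^{2t}$ parent functions for each number of keys, $\tau^t$ labelings, $(\tau+1)^{3\tau^2}$ sequences for each of at most $2t$ keys, and $2^\tau$ sets $\mathcal L$; so there are $2^{\mathrm{poly}(t+\tau)}$ patterns.

Given a pattern, a tree is determined, up to exchanging vertices of equal type, by the run lengths $\lambda\ge1$ and the leaf numbers $y_S\ge1$ for $S\in\mathcal L$. These are $\mathrm{poly}(t+\tau)$ integers. Such a tree is a $k$-feasible tree of $G$ if and only if two groups of conditions hold.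

First, each type $S$ is used exactly $\mu_S$ times in total, counting keys, runs, and leaves.

Second, $|K(v)|\le k$ for every key $v$ and for the topmost vertex $v$ of every run. This suffices, because leaves have $|K|=1$, and a lower vertex of a run has no larger $K$ than the topmost one: either both have $|K|=1$, or it loses the run vertices above it.

Each of these conditions is linear in the integers, with coefficients $0$ or $1$ plus constants. For the first group this is clear. For the second, if $v\in B$, then $K(v)$ consists of keys, entire runs, and all leaves of the types $S\in\mathcal L$ with $v\in S$: a run between $v$ and a neighbor is contained entirely; a run below $v$ that contains a neighbor of $v$ consists only of neighbors of $v$; and the path from $v$ to a leaf of type $S\ni v$ goes through keys and entire runs to the lowest element of $S$ and then to the leaf. If $v$ is a key in $I$, then $K(v)$ consists of keys and entire runs, since all neighbors of $v$ are in $B$. For the top vertex $v$ of a run, $K(v)$ is $\{v\}$ or consists of keys and entire runs, its own run included. Which keys, runs and leaf types occur is determined by the pattern.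

By Lemma 9, $\mathrm{ts}(G)\le k$ if and only if some pattern has an integer solution. Two consequences follow.

**Consequence 1 (algorithm).** By Kannan's improvement of Lenstra's algorithm (Math. Oper. Res. 12 (1987)), integer programs with $p$ variables are decided in time $p^{O(p)}$ times a polynomial in the input bit length. Running it for all patterns decides $\mathrm{ts}(G)\le k$ in time $2^{q(t+\tau)}\cdot n^{O(1)}$ for a fixed polynomial $q$.

**Consequence 2 (membership in NP).** Consider succinct instances $(B,G[B],(S,\mu_S)_S,k)$ with $B\ne\emptyset$, nonempty types $S\subseteq B$, and $\mu_S\ge1$, $k\ge1$ written in binary. The language of those that describe a graph of treespan at most $k$ is in NP: the certificate is a pattern with its integers. All of them are at most $n=t+\sum_S\mu_S$, so in binary they are short, and all conditions are checked in polynomial time.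

### 8.4 The kernel

**Step 1: huge $n$.** If $\log_2n\ge q(t+\tau)$, the algorithm of Consequence 1 runs in time $n^{O(1)}$. Solve the instance, and output an equivalent instance of constant size.

**Step 2: otherwise, shorten and translate back.** Now $\log_2k<\log_2n<q(t+\tau)$, so the succinct instance has $\mathrm{poly}(t+\tau)$ bits: $O(t^2)$ for $G[B]$, at most $t+O(\log n)$ per type, and $O(\log n)$ for $k$. By Consequence 2 and the Cook–Levin theorem, transform it into an equivalent CNF formula of size $\mathrm{poly}(t+\tau)$, without empty clauses (a formula with one may be replaced by a fixed unsatisfiable formula without one) and with at least two variables (add unused ones). By Theorem 1, transform this into an equivalent instance of Treespan, of size $\mathrm{poly}(t+\tau)=\mathrm{poly}(\mathrm{vc}(G)+\mathrm{nb}(G))$.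

This is the kernel. The step back to a graph needs Theorem 1 because the numbers $\mu_S$ in the succinct instance may be exponential in $t+\tau$, so the graph it describes may be too large to write down.

**Step 3: kernels in terms of $\mathrm{vc}$.** If $\mathrm{vc}(G)=0$, preprocessing has already given a constant-size output. Otherwise $\tau\le2^t$ with $t\le2\,\mathrm{vc}(G)$, so the kernel has size $2^{O(\mathrm{vc})}$.

Let $G$ be $d$-degenerate with $d\ge1$ fixed, and let $I'$ be the set of vertices of $I$ of degree more than $2d$. The number of edges between $I'$ and $B$ is at least $(2d+1)|I'|$. It is at most $d(|I'|+t)$, since a $d$-degenerate graph on $r$ vertices has at most $dr$ edges. So $(d+1)|I'|\le dt$, and $|I'|<t$. Every other type is a nonempty subset of $B$ with at most $2d$ elements. Hence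
$$\tau\le t+\sum_{i=1}^{2d}t^i ,$$
and $\mathrm{poly}(t+\tau)$ is $\mathrm{vc}^{O(d)}$, up to a factor that depends on the fixed $d$. $\blacksquare$
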